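\title{Fibers of factorization maps to totally nonnegative spaces are regular CW complexes}

\begin{abstract}
Let $U$ be the unipotent radical of a Borel subgroup of a split real semisimple group, and let $x_1(t),\dots,x_r(t)$ be the one-parameter subgroups of the Chevalley generators. A word $Q=(i_1,\dots,i_d)$ defines the map $(t_1,\dots,t_d)\mapsto x_{i_1}(t_1)\cdots x_{i_d}(t_d)$ from $\mathbb R^d_{\ge0}$ to the totally nonnegative part of $U$. We prove the conjecture of Davis, Hersh and Miller that each fiber of this map, stratified by the set of vanishing coordinates, is a regular CW complex, homeomorphic cell by cell to the interior dual block complex of a subword complex. The closure of each stratum is shown to be a compact manifold with corners whose interior is a Euclidean space and whose boundary is, by induction, a sphere; such a space is a ball by the generalized Schoenflies theorem. We also describe the fibers locally, show that they form a trivial stratified family over each cell, and show that they are contractible.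
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Nonnegative factorizations}
Let $G$ be the group of real points of a semisimple algebraic group split over $\mathbb R$. Fix a Borel subgroup $B=TU$ with maximal torus $T$ and unipotent radical $U$. Let $W$ be the Weyl group, with simple reflections $s_1,\dots,s_r$, let $e_1,\dots,e_r$ be the Chevalley generators of the Lie algebra of $U$, and put $x_i(t)=\exp(te_i)$ for $t\in\mathbb R$. The example to keep in mind is $G=SL_n(\mathbb R)$: there $U$ is the group of upper unitriangular matrices, $W$ is the symmetric group, $s_i$ is the transposition $(i\ \,i+1)$, and $x_i(t)$ is the identity matrix with an extra entry $t$ in position $(i,i+1)$.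

A word $(j_1,\dots,j_\ell)$ in the letters $1,\dots,r$ is a \emph{reduced word} for $w\in W$ if $w=s_{j_1}\cdots s_{j_\ell}$ and no shorter product of simple reflections equals $w$; then $\ell=\ell(w)$ is the \emph{length} of $w$. In \emph{Bruhat order}, $v\le w$ means that a reduced word for $w$ (some, or equivalently every one) contains a reduced word for $v$ as a subword.

A real matrix is \emph{totally nonnegative} if all its minors are nonnegative. By results of Whitney and Lusztig, the totally nonnegative part $U_{\ge0}$ of $U$ consists of the finite products of elements $x_i(t)$ with $t\ge0$, and it is the disjoint union of the cells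
\[
U(w)=\{x_{j_1}(t_1)\cdots x_{j_\ell}(t_\ell): t_1,\dots,t_\ell>0\},\qquad w\in W,
\]
where $(j_1,\dots,j_\ell)$ is a reduced word for $w$ and the set $U(w)$ does not depend on the choice of this word.

Now fix an arbitrary word $Q=(i_1,\dots,i_d)$, write $[d]=\{1,\dots,d\}$, and let
\[
f=f_Q:\mathbb R^d\to U,\qquad f(t_1,\dots,t_d)=x_{i_1}(t_1)\cdots x_{i_d}(t_d).
\]
For $p\in U_{\ge0}$ the fiber $Y_p=Y_p(Q)=f^{-1}(p)\cap\mathbb R^d_{\ge0}$ is the space of all ways to factor $p$ along $Q$ with nonnegative parameters; it measures how far such a factorization is from being unique. A factor with parameter $0$ is the identity and can be dropped, so it is natural to record which factors are absent. For a vector $t$ let $Z(t)$ be the set of indices of its zero coordinates, and for $F\subseteq[d]$ let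
\[
S_F=\{t\in Y_p: Z(t)=F\}.
\]
The nonempty sets $S_F$, the \emph{strata}, partition $Y_p$. This paper determines the stratified space $Y_p$ up to homeomorphism.

The model of a well-behaved stratification is the following. A \emph{finite regular CW complex} is a compact Hausdorff space partitioned into finitely many sets $e_\sigma$, the \emph{open cells}, such that each closure $\overline{e_\sigma}$ is homeomorphic to a closed ball, with $e_\sigma$ corresponding to the open ball, and $\overline{e_\sigma}\setminus e_\sigma$ is a union of open cells of smaller dimension. Such a space is determined, cell by cell, by the inclusions between its closed cells (Lemma~\ref{lem:order}). If $Y_p$ is of this kind, it is therefore a combinatorial object.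

\subsection{Demazure products and subword complexes}
The relation $x_i(a)x_i(c)=x_i(a+c)$ says that, for positive parameters, a repeated letter does no more than a single one. The matching operation on $W$ is the product of the $0$-Hecke monoid, in which $s_i\cdot s_i=s_i$. For $v\in W$ the elements $v$ and $s_iv$ are comparable in Bruhat order; put $s_i*v=\max(v,s_iv)$. The \emph{Demazure product} $\delta(Q)$ is given by $\delta(\emptyset)=e$ and $\delta(i_1,\dots,i_d)=s_{i_1}*\delta(i_2,\dots,i_d)$. For $F\subseteq[d]$ let $Q\setminus F$ be the subword of $Q$ on the positions outside $F$. We will see in Corollary~\ref{cor:strata} that $f(t)\in U(\delta(Q\setminus Z(t)))$ for $t\in\mathbb R^d_{\ge 0}$, and that $f(\mathbb R^d_{\ge0})$ is the union of the cells $U(w)$ with $w\le\delta(Q)$. The sets that index the strata over $U(w)$ are thus the members of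
\[
\mathcal I=\mathcal I(Q,w)=\{F\subseteq[d]:\delta(Q\setminus F)=w\}.
\]

The \emph{subword complex} $\Delta(Q,w)$ of Knutson and Miller is the simplicial complex on $[d]$ whose faces are the sets $F$ such that $Q\setminus F$ contains a reduced word for $w$. We use the following facts about it, for $w\le\delta(Q)$.
\begin{itemize}
\item[(KM1)] $\Delta(Q,w)$ is pure of dimension $d-\ell(w)-1$. It is a sphere if $w=\delta(Q)$ and a ball if $w<\delta(Q)$.
\item[(KM2)] The interior faces of $\Delta(Q,w)$, those not on the boundary, are exactly the members of $\mathcal I$. In the sphere case this includes the empty face.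
\end{itemize}

For a finite poset $P$ let $\|P\|$ be the geometric realization of its order complex, the simplicial complex whose vertices are the elements of $P$ and whose simplices are the chains of $P$. Reversing the order of $P$ does not change $\|P\|$. If $\Delta$ is a simplicial complex, ordered by inclusion, then $\|\Delta\setminus\{\emptyset\}\|$ is its barycentric subdivision, which is homeomorphic to the realization of $\Delta$, and $\|\Delta\|$ is the cone over it with apex $\emptyset$. The \emph{dual block} and the \emph{open dual block} of a face $F$ are
\[
D(F)=\|\{H\in\Delta:H\supseteq F\}\|,\qquad D^\circ(F)=D(F)\setminus\bigcup_{H\in\Delta,\ H\supsetneq F}D(H).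
\]
Thus $D(H)\subseteq D(F)$ if and only if $F\subseteq H$. The \emph{interior dual block complex} $\mathcal D(Q,w)$ is the union of the dual blocks of the interior faces of $\Delta(Q,w)$; it is a regular CW complex with these blocks as closed cells. In the sphere case $D(\emptyset)$ is the cone over the sphere.

Two counts suggest that $Y_p$ and $\mathcal D(Q,w)$ should match. The stratum $S_F$ is a fiber of a map from an open orthant of dimension $d-|F|$ to a cell with $\ell(w)$ parameters, so one expects $\dim S_F=d-|F|-\ell(w)$; by purity, a maximal chain of faces containing $F$ has $d-\ell(w)-|F|+1$ members, so $D(F)$ has this same dimension. And a limit of points of $S_F$ vanishes on $F$ and possibly at more positions, which is the order in which dual blocks are nested.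

The simplest case bears this out. Let $G=SL_2(\mathbb R)$ and $Q=(1,\dots,1)$, so that $f(t)=x_1(t_1+\dots+t_d)$. For $p=x_1(a)$ with $a>0$, the fiber is the simplex $\{t\ge0:t_1+\dots+t_d=a\}$, and the strata are its open faces $S_F$, $F\subsetneq[d]$. The complex $\Delta(Q,s_1)$ consists of all proper subsets of $[d]$, and taking complements identifies $D(F)$ with the order complex of the nonempty subsets of $[d]\setminus F$, which is the barycentric subdivision of the face $\overline{S_F}$.

\subsection{Results}
Davis, Hersh and Miller conjectured that this pattern holds in general: for $w\le\delta(Q)$ and $p\in U(w)$, the strata are the open cells of a regular CW structure on $Y_p$, and $Y_p$ is homeomorphic to $\mathcal D(Q,w)$ by a map that matches strata with open dual blocks; see \cite{source}. The conjecture is true.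

\begin{theorem}\label{thm:main}
Let $w\le\delta(Q)$ and $p\in U(w)$. Then $S_F\ne\emptyset$ if and only if $F\in\mathcal I$. The fiber $Y_p$ is a finite regular CW complex with open cells $S_F$, $F\in\mathcal I$. Moreover $\dim S_F=d-|F|-\ell(w)$, and $S_H\subseteq\overline{S_F}$ if and only if $F\subseteq H$. There is a homeomorphism $Y_p\to\mathcal D(Q,w)$ carrying $S_F$ onto $D^\circ(F)$ for every $F\in\mathcal I$.
\end{theorem}

The method gives more. Recall that a \emph{smooth $m$-manifold with corners} has an atlas of homeomorphisms onto open subsets of the spaces $\mathbb R^{m-q}\times\mathbb R^q_{\ge0}$ whose transition maps extend locally to smooth maps on open subsets of $\mathbb R^m$. The \emph{depth} of a point is the number of the last $q$ coordinates that vanish at it, in any chart, and the \emph{open faces} are the connected components of the sets of points of fixed depth.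

\begin{theorem}\label{thm:further}
Let $w\le\delta(Q)$, let $E=f^{-1}(U(w))\cap\mathbb R^d_{\ge0}$, and let $E_F=\{t\in E:Z(t)=F\}$.
\begin{itemize}
\item[(1)] \emph{(Local form.)} Let $p\in U(w)$. Every point of $S_F$ has an open neighborhood in $Y_p$ that is homeomorphic to $\mathbb R^{d-|F|-\ell(w)}\times\{u\in\mathbb R^F_{\ge0}:Z(u)\in\mathcal I\}$, compatibly with strata: corresponding points satisfy $Z(t)=Z(u)$. If $w=\delta(Q)$, then $Y_p$ is a compact smooth manifold with corners, homeomorphic to a closed ball of dimension $d-\ell(w)$, and its open faces are exactly the strata $S_F$.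
\item[(2)] \emph{(Stratified triviality over each cell.)} There is a homeomorphism $E\cong U(w)\times\mathcal D(Q,w)$ over $U(w)$ carrying $E_F$ onto $U(w)\times D^\circ(F)$ for all $F\in\mathcal I$.
\item[(3)] \emph{(Contractibility.)} Every fiber of $f:\mathbb R^d_{\ge0}\to f(\mathbb R^d_{\ge0})$ is contractible.
\item[(4)] A fiber over $U(w)$ has dimension $d-\ell(w)-\min_{F\in\mathcal I}|F|$, and this equals $d-\ell(w)$ if and only if $w=\delta(Q)$. The fiber is a point if and only if exactly one set of positions of $Q$ spells a reduced word for $w$. For $w<\delta(Q)$ a fiber need not be a ball, a manifold, or pure.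
\end{itemize}
\end{theorem}

\subsection{The shape of the proof}
It is not hard to see that each stratum is a Euclidean space of the expected dimension. The difficulty in Theorem~\ref{thm:main} is that the \emph{closure} of each stratum must be a closed ball, and this does not follow from knowing the open strata and their incidences: a circle is the union of a point and an open interval. Nor is convexity available (Example~\ref{ex:pentagon}). We do not construct a homeomorphism to the ball directly; we recognize the ball by three properties.

Setting the coordinates in $F\in\mathcal I$ to zero turns $Y_p(Q)$ into $Y_p(Q\setminus F)$, and $\delta(Q\setminus F)=w$. So it suffices to understand the \emph{top case} $w=\delta(Q)$ and to show that there the whole fiber is a ball. Section~\ref{sec:cells} shows that its open stratum is a Euclidean space. Section~\ref{sec:local} shows, by the implicit function theorem, that it is a manifold with corners. Section~\ref{sec:balls} shows by induction that its boundary is the sphere $\Delta(Q,w)$, and concludes with two theorems of M.~Brown. Section~\ref{sec:examples} exhibits these steps in two examples,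 Section~\ref{sec:comb} collects the combinatorics, and Section~\ref{sec:further} proves Theorem~\ref{thm:further}.

\section{Two fibers in $SL_3$}\label{sec:examples}

Let $G=SL_3(\mathbb R)$ and write $[a,b,c]$ for the unitriangular matrix with entries $a,b,c$ in positions $(1,2),(2,3),(1,3)$. We have $x_i(t)=1+tE_{i,i+1}$, and among the matrix units $E_{12},E_{23}$ the only nonzero product is $E_{12}E_{23}=E_{13}$. Hence $f_Q(t)=[a,b,c]$ with
\begin{equation}\label{eq:sl3}
a=\sum_{i_j=1}t_j,\qquad b=\sum_{i_j=2}t_j,\qquad c=\sum_{j<k,\ i_j=1,\ i_k=2}t_jt_k .
\end{equation}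
The longest element is $w_0=s_1s_2s_1=s_2s_1s_2$. Since $x_1(\alpha)x_2(\beta)x_1(\gamma)=[\alpha+\gamma,\beta,\alpha\beta]$, the cell $U(w_0)$ consists of the $[a,b,c]$ with $b>0$, $c>0$ and $c':=ab-c>0$; one recovers $\alpha=c/b$, $\beta=b$, $\gamma=c'/b$.

\begin{example}[A pentagon]\label{ex:pentagon}
Let $Q=(1,2,1,2,1)$, $w=\delta(Q)=w_0$ and $p=[a,b,c]\in U(w_0)$. By \eqref{eq:sl3} the fiber is given by $t_1+t_3+t_5=a$, $t_2+t_4=b$ and $t_1(t_2+t_4)+t_3t_4=c$. Given the second equation, the third reads $bt_1=c-t_3t_4$, and then $b$ times the first reads $bt_5=ab-(c-t_3t_4)-(t_2+t_4)t_3=c'-t_2t_3$. So the equations are equivalent to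
\[
t_4=b-t_2,\qquad bt_1=c-t_3t_4,\qquad bt_5=c'-t_2t_3,
\]
and $Y_p$ projects homeomorphically onto the plane region
\[
R=\{(t_2,t_3):\ 0\le t_2\le b,\quad t_3\ge0,\quad t_3(b-t_2)\le c,\quad t_2t_3\le c'\}.
\]
This is the region under the graph of $\min\bigl(c/(b-t_2),\,c'/t_2\bigr)$ over $[0,b]$. The first function increases, the second decreases, and they cross at $(t_2,t_3)=(c'/a,a)$. So $R$ is a disk bounded by five arcs, one for each equation $t_j=0$ (Figure~\ref{fig:pentagon}). It is not convex, because it lies below the graph of the strictly convex function $c'/t_2$ and contains a piece of that graph; hence $Y_p$ is not convex either.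

The triples of positions that spell $(1,2,1)$ or $(2,1,2)$ are $123$, $125$, $145$, $345$, $234$. Their complements $45$, $34$, $23$, $12$, $15$ are the facets of $\Delta(Q,w_0)$, which is therefore a $5$-cycle. The five vertices $j$ of the cycle index the five sides of $R$, its five edges index the five corners, and $\emptyset$ indexes the interior.

The mechanism of the general proof is visible at the corner $t_1=t_5=0$. The remaining positions $2,3,4$ spell the reduced word $(2,1,2)$, whose parameters are coordinates on $U(w_0)$. So the equation $f(t)=p$ can be solved for them: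
\[
t_3=a-t_1-t_5,\qquad t_2=\frac{c'-bt_5}{t_3},\qquad t_4=\frac{c-bt_1}{t_3}.
\]
(The last two add up to $b(a-t_1-t_5)/t_3=b$.) For small $(t_1,t_5)$ these three values are positive, so near the corner $Y_p$ is the quadrant $t_1,t_5\ge0$: the coordinates that vanish at a point are free local coordinates on the fiber.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\filldraw[fill=gray!20,thick] (0,0) -- (0,1) -- plot[domain=0:1,samples=20] (\x,{2/(2-\x)}) -- plot[domain=1:2,samples=20] (\x,{2/\x}) -- (2,0) -- cycle;
\foreach \p in {(0,0),(0,1),(1,2),(2,1),(2,0)} \fill \p circle (1.2pt);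
\node[below] at (1,0) {$t_3=0$};
\node[left] at (0,0.5) {$t_2=0$};
\node[right] at (2,0.5) {$t_4=0$};
\node[above left] at (0.55,1.36) {$t_1=0$};
\node[above right] at (1.45,1.36) {$t_5=0$};
\end{tikzpicture}
\caption{The fiber of $f_{(1,2,1,2,1)}$ in $SL_3$ over the unitriangular matrix with all three entries above the diagonal equal to $2$, projected to the $(t_2,t_3)$-plane. It is a pentagon with two curved sides; each side is labeled by the coordinate that vanishes on it.}\label{fig:pentagon}
\end{figure}

\begin{example}[A triangle with a tail]\label{ex:tail}
Let $Q=(1,2,1,1,2)$ and $p=x_1(a)x_2(b)=[a,b,ab]$ with $a,b>0$, so that $w=s_1s_2<\delta(Q)=w_0$. The equations are $t_1+t_3+t_4=a$, $t_2+t_5=b$ and $t_1t_2+at_5=ab$. Substituting $t_5=b-t_2$ in the last gives $t_2(t_1-a)=0$. So $Y_p$ is the union of the triangle $\{t_2=0,\ t_5=b,\ t_1+t_3+t_4=a\}$ and the segment $\{t_1=a,\ t_3=t_4=0,\ t_2+t_5=b\}$, which meet in the single point $(a,0,0,0,b)$. This space is connected and has points of local dimension $2$ and of local dimension $1$, so it is not pure, not a manifold, and not a ball.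

The only reduced word for $w$ is $(1,2)$, spelled by the positions $12$, $15$, $35$, $45$. The facets of $\Delta(Q,w)$ are $345$, $234$, $124$, $123$; see Figure~\ref{fig:tail}. The interior faces are these four facets, the edges $12$, $23$, $24$, $34$, and the vertex $2$. The triangle is $\overline{S_{\{2\}}}$ and the segment is $\overline{S_{\{3,4\}}}$. Although $Y_p$ is singular, each piece is a fiber in the top case: the triangle is $Y_p(1,1,1,2)$, the segment is $Y_p(1,2,2)$, and both words have Demazure product $s_1s_2$. Near the singular point, where $F=\{2,3,4\}$, the coordinates $(t_2,t_3,t_4)$ identify $Y_p$ with the union of the quadrant $t_2=0$ and the ray $t_3=t_4=0$ in $\mathbb R^F_{\ge0}$. This union is the set of $u$ with $Z(u)\in\mathcal I$, as in Theorem~\ref{thm:further}(1).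
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\filldraw[fill=gray!30,very thick] (0,0)--(0.667,0.533)--(1.5,0.8)--(1.667,0)--(1.5,-0.8)--(0.667,-0.533)--cycle;
\draw[very thick] (1.667,0)--(2.667,0);
\draw (-1,0)--(2,1.6)--(4,0)--(2,-1.6)--cycle (2,1.6)--(2,-1.6) (-1,0)--(1,0)--(2,1.6) (1,0)--(2,-1.6);
\foreach \p in {(0.667,0.533),(0.667,-0.533),(1.667,0),(2.667,0)} \fill \p circle (1.8pt);
\node[left] at (-1,0) {$1$}; \node[right] at (1.05,0) {$2$};
\node[above] at (2,1.6) {$3$}; \node[below] at (2,-1.6) {$4$}; \node[right] at (4,0) {$5$};
\end{tikzpicture}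
\caption{The subword complex of $Q=(1,2,1,1,2)$ and $w=s_1s_2$ is a disk made of four triangles (thin lines). Its interior dual block complex (shaded, thick lines) has four vertices, four edges and one $2$-cell: a triangle dual to the vertex $2$, and a tail dual to the edge $34$.}\label{fig:tail}
\end{figure}

\section{Demazure products and order complexes}\label{sec:comb}

We need the \emph{lifting property} of Bruhat order: if $s$ is a simple reflection, $v\le z$, $sv>v$ and $sz<z$, then $sv\le z$.

\begin{lemma}\label{lem:demazure}
Let $Q$ be a word of length $d$ and let $w\in W$.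
\begin{itemize}
\item[(a)] If $Q$ is a reduced word for $w$, then $\delta(Q)=w$. Every word $Q$ contains a reduced word for $\delta(Q)$.
\item[(b)] If $F\subseteq H\subseteq[d]$, then $\delta(Q\setminus H)\le\delta(Q\setminus F)$.
\item[(c)] $F$ is a face of $\Delta(Q,w)$ if and only if $w\le\delta(Q\setminus F)$. In particular $\mathcal I\subseteq\Delta(Q,w)$, and $|F|\le d-\ell(w)$ for $F\in\mathcal I$.
\item[(d)] A face of $\Delta(Q,w)$ that contains a member of $\mathcal I$ belongs to $\mathcal I$. If $w=\delta(Q)$, then $\mathcal I=\Delta(Q,w)$, so every subset of a member of $\mathcal I$ belongs to $\mathcal I$.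
\end{itemize}
\end{lemma}

\begin{proof}
(a) Use induction on $d$, with $s=s_{i_1}$ and $Q'=(i_2,\dots,i_d)$. If $Q$ is reduced for $w$, then $Q'$ is reduced for $sw<w$, and $\delta(Q)=s*(sw)=w$. In general, a reduced word for $\delta(Q')$ inside $Q'$ is one for $\delta(Q)$ if $s\delta(Q')<\delta(Q')$; otherwise prefix it with $i_1$.

(b) We have $s*v\ge v$, and we claim that $v\le v'$ implies $s*v\le s*v'$. If $sv<v$, then $s*v=v\le v'\le s*v'$. If $sv>v$, then $z=s*v'$ satisfies $sz<z$ and $v\le z$, so $s*v=sv\le z$ by the lifting property. Now delete the letter in position $k$ of a word. With $v=\delta(i_{k+1},\dots,i_d)$ we have $v\le s_{i_k}*v$, and applying $s_{i_{k-1}}*{},\dots,s_{i_1}*{}$ in turn preserves the inequality. So deleting a letter does not increase the Demazure product.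

(c) If $Q\setminus F$ contains a reduced word for $w$, delete all other letters; (a) and (b) give $w\le\delta(Q\setminus F)$. Conversely, $Q\setminus F$ contains a reduced word for $\delta(Q\setminus F)$ by (a), and if $w\le\delta(Q\setminus F)$ this word contains a reduced word for $w$.

(d) If $F\in\mathcal I$ and $H\supseteq F$ is a face, then $w\le\delta(Q\setminus H)\le\delta(Q\setminus F)=w$. If $w=\delta(Q)$, then $\emptyset\in\mathcal I$, and every face contains $\emptyset$.
\end{proof}

The \emph{face poset} $P$ of a finite regular CW complex is the set of its cells, with $\tau\le\sigma$ if and only if $e_\tau\subseteq\overline{e_\sigma}$. Write $P_{\le\sigma}$ and $P_{<\sigma}$ for the elements weakly and strictly below $\sigma$. The next lemma is the reason why a regular CW complex is a combinatorial object.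

\begin{lemma}\label{lem:order}
Let $X$ be a finite regular CW complex with face poset $P$. There is a homeomorphism $X\to\|P\|$ carrying $\overline{e_\sigma}$ onto $\|P_{\le\sigma}\|$ and $e_\sigma$ onto $\|P_{\le\sigma}\|\setminus\|P_{<\sigma}\|$ for every $\sigma$.
\end{lemma}

\begin{proof}
Let $P^k=\{\sigma:\dim e_\sigma\le k\}$ and $X^k=\bigcup_{\sigma\in P^k}e_\sigma$. Since the boundary of a cell consists of cells of smaller dimension, $X^k$ is the union of the closed cells of dimension at most $k$, hence closed, and $P_{\le\sigma}\subseteq P^k$ for $\sigma\in P^k$. We construct homeomorphisms $h_k:X^k\to\|P^k\|$ with the stated properties, starting from $X^{-1}=\emptyset$.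

Let $h_{k-1}$ be given and let $\sigma$ be a $k$-cell. The closed set $\partial\sigma=\overline{e_\sigma}\setminus e_\sigma$ is the union of the cells $e_\tau$ with $\tau<\sigma$, hence of their closures. So $h_{k-1}$ maps $\partial\sigma$ homeomorphically onto $\bigcup_{\tau<\sigma}\|P_{\le\tau}\|=\|P_{<\sigma}\|$; the equality holds because a chain in $P_{<\sigma}$ lies below its largest element. Now $\overline{e_\sigma}$ is a cone over $\partial\sigma$, as a closed ball is a cone over its boundary sphere, and $\|P_{\le\sigma}\|$ is the cone over $\|P_{<\sigma}\|$ with apex $\sigma$. Extending radially gives a homeomorphism $\overline{e_\sigma}\to\|P_{\le\sigma}\|$ that carries $e_\sigma$ onto the complement of $\|P_{<\sigma}\|$. These maps agree with $h_{k-1}$ and with one another on overlaps, which lie in $X^{k-1}$, so they define $h_k$. It is continuous because the closed cover is finite. It is bijective because the sets $\|P_{\le\sigma}\|\setminus\|P_{<\sigma}\|$ partition $\|P^k\|$: such a set consists of the points whose supporting chain has largest element $\sigma$. A continuous bijection from a compact space to a Hausdorff space is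 a homeomorphism.
\end{proof}

\begin{lemma}\label{lem:blocks}
Let $P$ be the set $\mathcal I$ ordered by reverse inclusion, so that $H\le F$ means $F\subseteq H$. Then $\mathcal D(Q,w)=\|P\|$, and for $F\in\mathcal I$ we have $D(F)=\|P_{\le F}\|$ and $D^\circ(F)=\|P_{\le F}\|\setminus\|P_{<F}\|$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:demazure}(c),(d), the faces of $\Delta(Q,w)$ containing $F\in\mathcal I$ are exactly the members of $P_{\le F}$. This gives $D(F)=\|P_{\le F}\|$. As every chain lies below its largest element, $\bigcup_{H<F}D(H)=\|P_{<F}\|$ and $\bigcup_{F\in P}D(F)=\|P\|$.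
\end{proof}

\section{The cells $U(w)$ and the open strata}\label{sec:cells}

To use calculus on the equation $f(t)=p$ we need $U(w)$ to be a manifold on which the parameters of any reduced word are smooth coordinates. We also need it to be \emph{embedded} in $U$, since Section~\ref{sec:local} uses a retraction of a neighborhood in $U$ onto it. The definition of $U(w)$ as an image gives neither. The remedy is to move $U(w)$ into the flag variety, where it becomes an open subset of a Bruhat cell with an explicit parametrization.

Let $B^-=TU^-$ be the Borel subgroup opposite to $B$. Let $\alpha_1,\dots,\alpha_r$ be the simple roots, and for a root $\beta$ let $U_\beta\cong\mathbb R$ be its root subgroup; in $SL_n$ these are the groups of matrices that differ from the identity in one fixed off-diagonal position. Let $\varphi_i:SL_2(\mathbb R)\to G$ be the homomorphism attached to $\alpha_i$, with $\varphi_i\begin{pmatrix}1&t\\0&1\end{pmatrix}=x_i(t)$, and put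
\[
y_i(a)=\varphi_i\begin{pmatrix}1&0\\a&1\end{pmatrix},\qquad \dot s_i=\varphi_i\begin{pmatrix}0&1\\-1&0\end{pmatrix}.
\]
Then $a\mapsto y_i(a)$ parametrizes $U_{-\alpha_i}$, the element $\dot s_i$ represents $s_i$, and $\varphi_i$ maps lower triangular matrices into $B^-$. We use the following standard facts.
\begin{itemize}
\item[(G1)] The map $U\to G/B^-$, $n\mapsto nB^-$, is an open embedding.
\item[(G2)] If $\dot u$ is a representative of $u\in W$ in the normalizer of $T$, then $\dot uU_\beta\dot u^{-1}=U_{u\beta}$.
\item[(G3)] Let $\Psi$ be a set of negative roots that is closed, meaning that it contains every root $k\beta+l\gamma$ with $\beta,\gamma\in\Psi$ and $k,l$ positive integers. Then the $U_\beta$, $\beta\in\Psi$, generate a closed subgroup $U_\Psi$ of $G$, and the product map $\prod_{\beta\in\Psi}U_\beta\to U_\Psi$, in any order, is a diffeomorphism. For the set of all negative roots, $U_\Psi=U^-$.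
\item[(G4)] $s_iu>u$ if and only if $u^{-1}\alpha_i>0$, and $s_i$ permutes the negative roots other than $-\alpha_i$.
\end{itemize}

\begin{lemma}\label{lem:cell}
$U(w)$ is an embedded submanifold of $U$, and for every reduced word $\mathbf j$ for $w$ the map $f_{\mathbf j}:\mathbb R_{>0}^{\ell(w)}\to U(w)$ is a diffeomorphism.
\end{lemma}

For $SL_2$ the proof amounts to the following. The flag variety $G/B^-$ is the projective line, with $gB^-$ the line spanned by the second column of $g$. The point $x_1(t)B^-$ is $[t:1]$, the point $y_1(a)\dot s_1B^-$ is $[1:a]$, and they agree when $a=1/t$.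

\begin{proof}
For $u\in W$ let $\Phi_u=\{\beta<0:u^{-1}\beta>0\}$, a closed set of negative roots. Let $N_u=U_{\Phi_u}$ and $C_u=B^-\dot uB^-/B^-\subseteq G/B^-$. By (G2), $N_u\subseteq\dot uU\dot u^{-1}$. The point $\dot uB^-$ does not depend on the representative $\dot u$.

\emph{Step 1: $C_u$ is an embedded submanifold, and $n\mapsto n\dot uB^-$ is a diffeomorphism $N_u\to C_u$.} Order the negative roots so that those in $\Phi_u$ come first. By (G3) every element of $U^-$ is $nn'$ with $n\in N_u$ and $n'$ a product of elements of groups $U_\beta$ with $u^{-1}\beta<0$, so that $\dot u^{-1}n'\dot u\in U^-$ and $n'\dot uB^-=\dot uB^-$. Also $T\dot uB^-=\dot uB^-$. Hence $C_u=N_u\dot uB^-/B^-$. Translating (G1) by $\dot u$ shows that $n\mapsto n\dot uB^-=\dot u(\dot u^{-1}n\dot u)B^-$ is an open embedding of $\dot uU\dot u^{-1}$ into $G/B^-$. Under it $C_u$ corresponds to the closed Lie subgroup $N_u$.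

\emph{Step 2: if $s_iu>u$, then $(a,z)\mapsto y_i(a)\dot s_iz$ is a diffeomorphism $\mathbb R\times C_u\to C_{s_iu}$.} By (G4), $u^{-1}\alpha_i>0$. So $-\alpha_i\notin\Phi_u$, and $-\alpha_i\in\Phi_{s_iu}$ because $(s_iu)^{-1}(-\alpha_i)=u^{-1}\alpha_i$. For a negative root $\beta\ne-\alpha_i$, the root $s_i\beta$ is negative, and $\beta\in\Phi_{s_iu}$ if and only if $u^{-1}s_i\beta>0$, that is, $s_i\beta\in\Phi_u$. Thus $\Phi_{s_iu}=\{-\alpha_i\}\sqcup s_i\Phi_u$. By (G2) and (G3), $(a,n)\mapsto y_i(a)\,\dot s_in\dot s_i^{-1}$ is a diffeomorphism $\mathbb R\times N_u\to N_{s_iu}$. Since $y_i(a)\dot s_i\,n\dot uB^-=\bigl(y_i(a)\dot s_in\dot s_i^{-1}\bigr)\dot s_i\dot uB^-$, Step 1 for $u$ and for $s_iu$ gives the claim.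

\emph{Step 3: if $s_iu>u$, then $(t,z)\mapsto x_i(t)z$ is a diffeomorphism from $\mathbb R^*\times C_u$ onto an open subset of $C_{s_iu}$,} where $\mathbb R^*=\mathbb R\setminus\{0\}$. For $t\ne0$,
\[
\begin{pmatrix}1&0\\1/t&1\end{pmatrix}\begin{pmatrix}0&1\\-1&0\end{pmatrix}\begin{pmatrix}1/t&0\\1&t\end{pmatrix}
=\begin{pmatrix}1&0\\1/t&1\end{pmatrix}\begin{pmatrix}1&t\\-1/t&0\end{pmatrix}
=\begin{pmatrix}1&t\\0&1\end{pmatrix},
\]
so $x_i(t)=y_i(1/t)\,\dot s_i\,b_i(t)$ with $b_i(t)\in B^-$ depending smoothly on $t\in\mathbb R^*$. As $C_u$ is an embedded submanifold stable under $B^-$, the map $(t,z)\mapsto(1/t,b_i(t)z)$ is a diffeomorphism of $\mathbb R^*\times C_u$, with inverse $(a,z)\mapsto(1/a,b_i(1/a)^{-1}z)$. Compose it with the map of Step 2.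

\emph{Step 4.} We claim that $t\mapsto f_{\mathbf j}(t)B^-$ is a diffeomorphism from $(\mathbb R^*)^{\ell(w)}$ onto an open subset of $C_w$. For $w=e$ both are points. Otherwise let $i$ be the first letter of $\mathbf j$ and $\mathbf j'$ the rest, a reduced word for $u=s_iw<w$. By induction $t'\mapsto f_{\mathbf j'}(t')B^-$ is a diffeomorphism onto an open subset of $C_u$, and $f_{\mathbf j}(t_1,t')B^-=x_i(t_1)\,f_{\mathbf j'}(t')B^-$, so Step 3 applies. Restricting to the positive orthant, we see that the image of $U(w)$ in $G/B^-$ is an open subset of the embedded submanifold $C_w$, parametrized diffeomorphically by $\mathbb R_{>0}^{\ell(w)}$. Pull back by the open embedding (G1).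
\end{proof}

The next lemma describes left multiplication of a cell by $x_i(a)$, $a>0$. Its two cases are the two cases of $s_i*v$.

\begin{lemma}\label{lem:mult}
Let $v\in W$ and let $\mu(a,q)=x_i(a)q$ on $\mathbb R_{>0}\times U(v)$.
\begin{itemize}
\item[(a)] If $s_iv>v$, then $\mu$ is a diffeomorphism onto $U(s_iv)$.
\item[(b)] If $s_iv<v$, use (a) to write points of $U(v)$ as pairs $(c,q)\in\mathbb R_{>0}\times U(s_iv)$, standing for $x_i(c)q$. Then $\mu(a,(c,q))=(a+c,q)\in U(v)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\mathbf j'$ is a reduced word for $v$, then $\mathbf j=(i,\mathbf j')$ is a reduced word for $s_iv$, and in the coordinates given by Lemma~\ref{lem:cell} for $\mathbf j'$ and $\mathbf j$ the map $\mu$ is the identity. (b) $x_i(a)x_i(c)=x_i(a+c)$ and $a+c>0$.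
\end{proof}

Both parts need reduced words that start with the given letter $i$; this is where we use that the cells do not depend on the reduced word.

\begin{proposition}\label{prop:trivial}
Let $w=\delta(Q)$ and $m=d-\ell(w)$. There is a diffeomorphism $\mathbb R^d_{>0}\cong U(w)\times\mathbb R^m$ under which $f$ becomes the projection to $U(w)$. In particular $f:\mathbb R^d_{>0}\to U(w)$ is a surjective submersion with all fibers diffeomorphic to $\mathbb R^m$.
\end{proposition}

\begin{proof}
Use induction on $d$; for $d=0$ all spaces are points. Let $i=i_1$, $Q'=(i_2,\dots,i_d)$, $w'=\delta(Q')$, and let $\mathbb R^{d-1}_{>0}\cong U(w')\times\mathbb R^{m'}$ be the diffeomorphism for $Q'$. Then $\mathbb R^d_{>0}\cong\mathbb R_{>0}\times U(w')\times\mathbb R^{m'}$, and $f(a,q',z)=\mu(a,q')$.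

If $s_iw'>w'$, then $w=s_iw'$ and $m=m'$, and $(a,q',z)\mapsto(\mu(a,q'),z)$ is the required diffeomorphism by Lemma~\ref{lem:mult}(a).

If $s_iw'<w'$, then $w=w'$ and $m=m'+1$. Write $q'=(c,q)$ as in Lemma~\ref{lem:mult}(b), so that $f(a,c,q,z)=(a+c,q)$. The map $(a,c)\mapsto(a+c,\log(a/c))$ is a diffeomorphism $\mathbb R^2_{>0}\to\mathbb R_{>0}\times\mathbb R$, with inverse $(\kappa,\lambda)\mapsto\bigl(\kappa e^\lambda/(1+e^\lambda),\,\kappa/(1+e^\lambda)\bigr)$. So $(a,c,q,z)\mapsto\bigl((a+c,q),(\log(a/c),z)\bigr)$ is the required diffeomorphism.
\end{proof}

For $A\subseteq[d]$ write $t_A=(t_j)_{j\in A}$, and identify $\mathbb R^{[d]\setminus F}$ with the subspace $\{t_F=0\}$ of $\mathbb R^d$. Since $x_i(0)=1$, the map $f_Q$ restricts to $f_{Q\setminus F}$ on this subspace. Consequently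
\begin{equation}\label{eq:restrict}
Y_p(Q)\cap\{t_F=0\}=Y_p(Q\setminus F),
\end{equation}
the strata of $Y_p(Q\setminus F)$ are the nonempty $S_H$ with $H\supseteq F$, and $S_F$ is the part of $Y_p(Q\setminus F)$ where all remaining coordinates are positive.

\begin{corollary}\label{cor:strata}
If $t\in\mathbb R^d_{\ge0}$, then $f(t)\in U(\delta(Q\setminus Z(t)))$; hence $f(t)\in U(w)$ if and only if $Z(t)\in\mathcal I(Q,w)$. For $p\in U(w)$, we have $S_F\ne\emptyset$ if and only if $F\in\mathcal I$, and then $S_F\cong\mathbb R^{d-|F|-\ell(w)}$. The image $f(\mathbb R^d_{\ge0})$ is the union of the cells $U(w)$ with $w\le\delta(Q)$.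
\end{corollary}

\begin{proof}
The points with $Z(t)=F$ form the positive orthant of $\mathbb R^{[d]\setminus F}$, on which $f=f_{Q\setminus F}$. Apply Proposition~\ref{prop:trivial} to $Q\setminus F$ and use that the cells are disjoint. For the last statement, the elements $\delta(Q\setminus F)$ are at most $\delta(Q)$ by Lemma~\ref{lem:demazure}(b); and if $w\le\delta(Q)$, then $Q$ contains a reduced word for $w$ by Lemma~\ref{lem:demazure}(c), whose complement is a member of $\mathcal I(Q,w)$.
\end{proof}

\begin{lemma}\label{lem:proper}
The map $f:\mathbb R^d_{\ge0}\to U$ is proper. In particular $Y_p$ is compact.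
\end{lemma}

\begin{proof}
The quotient $U/[U,U]$ is isomorphic to $\mathbb R^r$, with $x_i(t)$ mapping to $t$ times the $i$th basis vector. Let $\chi_i:U\to\mathbb R$ be the $i$th coordinate, a continuous homomorphism; in $SL_n$ it is the entry in position $(i,i+1)$. Then $\chi_i(f(t))=\sum_{j:\,i_j=i}t_j$. If $f(t)$ lies in a compact set, these sums are bounded, and since $t\ge0$ every $t_j$ is bounded. So the preimage of a compact set is closed and bounded.
\end{proof}

Nonnegativity is essential here: for $Q=(1,1)$ the fiber of $f$ on all of $\mathbb R^2$ is the line $t_1+t_2=a$.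

\section{Local structure of the fibers}\label{sec:local}

Fix $w\le\delta(Q)$ and let $E$, $E_F$ be as in Theorem~\ref{thm:further}. By Corollary~\ref{cor:strata},
\begin{equation}\label{eq:E}
E=\{t\in\mathbb R^d_{\ge0}:Z(t)\in\mathcal I\}.
\end{equation}
Near a point of $S_F$ we want to solve $f(t)=p$ for $\ell(w)$ of the positive coordinates, as in Example~\ref{ex:pentagon}. There $U(w_0)$ is open in $U$, and the implicit function theorem applies to $f$ itself. In general $f(t)=p$ is a system of $\dim U$ equations, of which we can expect to solve only $\ell(w)$, and $f$ does not map a neighborhood in $\mathbb R^d$ into $U(w)$: at points outside $E$ it takes values elsewhere. We therefore replace $f$ by a map $g$ into $U(w)$ that agrees with $f$ on $E$. The remaining equations then hold for a combinatorial reason, namely \eqref{eq:E}.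

\begin{lemma}\label{lem:adapted}
Let $F\in\mathcal I$ and $t^0\in E_F$. There are an open neighborhood $O$ of $t^0$ in $\mathbb R^d$, a smooth map $g:O\to U(w)$ and a set $J\subseteq[d]\setminus F$ with $|J|=\ell(w)$ such that
\begin{itemize}
\item[(i)] $t_j>0$ for all $t\in O$ and $j\notin F$;
\item[(ii)] $g=f$ on $O\cap E$;
\item[(iii)] for every $t\in O$ the vectors $\partial_jg(t)$, $j\in J$, form a basis of $T_{g(t)}U(w)$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $U(w)$ is embedded, $f(t^0)$ has an open neighborhood $V$ in $U$ with coordinates identifying $V$ with an open cube and $V\cap U(w)$ with the part where the last $\dim U-\ell(w)$ coordinates vanish. Setting these coordinates to zero is a smooth retraction $\rho:V\to V\cap U(w)$. Choose $O$ with $f(O)\subseteq V$ and with (i), and put $g=\rho\circ f$. If $t\in O\cap E$, then $f(t)\in V\cap U(w)$ is fixed by $\rho$; this is (ii).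

By (i), $O\cap\{t_F=0\}$ is an open subset of the positive orthant of $\mathbb R^{[d]\setminus F}$, and it lies in $E$ by \eqref{eq:E}. So $g=f_{Q\setminus F}$ there, and this map is a submersion to $U(\delta(Q\setminus F))=U(w)$ by Proposition~\ref{prop:trivial}. Hence the vectors $\partial_jg(t^0)$ with $j\notin F$ span the tangent space, and some $\ell(w)$ of them form a basis; let $J$ index these. Linear independence is an open condition, so (iii) holds after shrinking $O$.
\end{proof}

The point of the lemma is that $J$ avoids $F$: the directions in which the coordinates are positive already suffice to move the image in all directions of $U(w)$. Put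
\[
M_F=\{u\in\mathbb R^F_{\ge0}:Z(u)\in\mathcal I\}.
\]

\begin{proposition}\label{prop:local}
Let $p\in U(w)$ and $t^0\in S_F\subseteq Y_p$. There is a decomposition $[d]\setminus F=J\sqcup K$ with $|J|=\ell(w)$ and $|K|=d-|F|-\ell(w)$ such that the projection $t\mapsto(t_K,t_F)$ maps an open neighborhood of $t^0$ in $Y_p$ homeomorphically onto an open neighborhood of $(t^0_K,0)$ in $\mathbb R^K\times M_F$. On this neighborhood $Z(t)=Z(t_F)$, and the inverse is the restriction of a smooth map defined on an open subset of $\mathbb R^K\times\mathbb R^F$.
\end{proposition}

\begin{proof}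
Take $O,g,J$ from Lemma~\ref{lem:adapted} and let $K=[d]\setminus(F\cup J)$. We have $g(t^0)=p$. By (iii) and the implicit function theorem there are open sets $A\subseteq\mathbb R^{K}\times\mathbb R^F$ and $A'\subseteq\mathbb R^J$ with $t^0\in A\times A'\subseteq O$, and a smooth map $h:A\to A'$, such that $\{g=p\}\cap(A\times A')$ is the graph of $h$. Since $Y_p\subseteq E$, property (ii) gives $Y_p\cap O=\{t\in O\cap E:g(t)=p\}$. For $t\in O$, property (i) gives $Z(t)=Z(t_F)$, and with \eqref{eq:E} it shows that $t\in E$ if and only if $t_F\in M_F$. Therefore $Y_p\cap(A\times A')$ is the part of the graph of $h$ over $A\cap(\mathbb R^K\times M_F)$.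
\end{proof}

In general the model $M_F$ is singular, as in Example~\ref{ex:tail}. In the top case it is a full orthant.

\begin{corollary}\label{cor:corners}
Let $w=\delta(Q)$, $p\in U(w)$ and $m=d-\ell(w)$. Then $X=Y_p$ is a compact smooth $m$-manifold with corners, in which a point $t$ has depth $|Z(t)|$. As a topological manifold with boundary it has interior $S_\emptyset\cong\mathbb R^m$ and boundary $\partial X=\bigcup_{\emptyset\ne F\in\mathcal I}S_F$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:demazure}(d), all subsets of $F\in\mathcal I$ lie in $\mathcal I$, so $M_F=\mathbb R^F_{\ge0}$. The maps of Proposition~\ref{prop:local} are then charts to $\mathbb R^{m-|F|}\times\mathbb R^F_{\ge0}$. A transition map is a smooth inverse followed by a coordinate projection, so it extends smoothly. In such a chart the depth of $t$ is $|Z(t_F)|=|Z(t)|$.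

For $F\ne\emptyset$ an orthant is topologically a half-space. Let $\mathbf 1=(1,\dots,1)\in\mathbb R^F$ and let $\pi$ be the orthogonal projection to $\mathbf 1^\perp$. The map $u\mapsto(\pi(u),\min_ju_j)$ is a homeomorphism $\mathbb R^F\to\mathbf 1^\perp\times\mathbb R$, with inverse $(v,\lambda)\mapsto v+(\lambda-\min_jv_j)\mathbf 1$. It carries $\mathbb R^F_{\ge0}$ onto $\{\lambda\ge0\}$ and the points with a zero coordinate onto $\{\lambda=0\}$. So $X$ is a topological manifold whose boundary consists of the $t$ with $Z(t)\ne\emptyset$. Compactness is Lemma~\ref{lem:proper}, and $S_\emptyset\cong\mathbb R^m$ is Corollary~\ref{cor:strata}.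
\end{proof}

\section{Closed strata are balls}\label{sec:balls}

\subsection{Recognizing a ball}
We use two theorems of M.~Brown. The \emph{collar theorem} says that the boundary of a topological manifold $X$ has a collar: there is an open embedding $c:\partial X\times[0,2)\to X$ with $c(x,0)=x$. A sphere $S\cong S^{m-1}$ in $S^m$ is \emph{bicollared} if there is an open embedding $S\times(-1,1)\to S^m$ with $(x,0)\mapsto x$. The \emph{generalized Schoenflies theorem} says that in this case the closures of both components of $S^m\setminus S$ are closed $m$-balls.

\begin{lemma}\label{lem:ball}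
Let $X$ be a compact topological $m$-manifold with boundary, $m\ge1$, with interior homeomorphic to $\mathbb R^m$ and $\partial X\cong S^{m-1}$. Then $X$ is homeomorphic to a closed $m$-ball, with $\partial X$ corresponding to the boundary sphere.
\end{lemma}

To apply the Schoenflies theorem we must place $X$ inside a sphere. We cap $X$ off with a ball and show that the result is a sphere by shrinking the cap to a point.

\begin{proof}
Let $D_\lambda$ be the closed ball of radius $\lambda$ in $\mathbb R^m$. Fix a homeomorphism $\iota:\partial X\to\partial D_1$ and let $\Sigma=X\cup_\iota D_1$, a compact Hausdorff space. Let $c$ be a collar. Sending $c(x,\theta)$ to $(1+\theta)\iota(x)$ identifies $D_1\cup c(\partial X\times[0,1])$ with $D_2$, and the interior of $D_2$ is open in $\Sigma$ because $c$ is an open embedding.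

The radial map of $D_2$ that sends $D_1$ to $0$ and $z$ to $(2|z|-2)\,z/|z|$ for $1\le|z|\le2$ is a continuous surjection, is injective outside $D_1$, and fixes $\partial D_2$ pointwise. Extend it by the identity on the closed set $\Sigma\setminus\operatorname{int}D_2$. The result is a continuous surjection $\Sigma\to\Sigma$ whose only nontrivial point preimage is $D_1$. It induces a continuous bijection $\Sigma/D_1\to\Sigma$ from a compact space to a Hausdorff space, hence a homeomorphism. On the other hand $\Sigma/D_1=X/\partial X$ is the one-point compactification of $X\setminus\partial X\cong\mathbb R^m$. Hence $\Sigma\cong S^m$.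

The sphere $\partial X=\partial D_1$ is bicollared by the shell $1/2<|z|<3/2$ in $D_2$. Its complement is the disjoint union of the connected open sets $X\setminus\partial X$ and $\operatorname{int}D_1$. For $m\ge2$ the generalized Schoenflies theorem shows that the closure $X$ of $X\setminus\partial X$ is a closed $m$-ball. For $m=1$, $X$ is a circle minus the interior of an embedded arc, which is an arc. A homeomorphism of manifolds with boundary preserves the boundary by invariance of domain.
\end{proof}

The hypothesis on the interior enters only in the step $\Sigma\cong S^m$. It cannot be dropped: a torus with an open disk removed is bounded by a circle.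

\subsection{The induction}
Let $p\in U(w)$. Say that a word $Q$ of length $d$ with $\delta(Q)=w$ is \emph{good} if $Y_p(Q)$ is homeomorphic to a closed ball of dimension $d-\ell(w)$, with the stratum of points having all coordinates positive corresponding to the open ball. The same assembly argument is needed twice, for the boundary of a fiber in the top case and for a general fiber.

\begin{lemma}\label{lem:assemble}
Let $w\le\delta(Q)$ and $p\in U(w)$. Let $\mathcal J\subseteq\mathcal I$ be such that $F\in\mathcal J$, $H\in\mathcal I$ and $F\subseteq H$ imply $H\in\mathcal J$. Suppose that $Q\setminus F$ is good for every $F\in\mathcal J$. Then $\bigcup_{F\in\mathcal J}S_F$ is a finite regular CW complex with open cells $S_F$, $F\in\mathcal J$, and its face poset is $\mathcal J$ ordered by reverse inclusion.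
\end{lemma}

\begin{proof}
Let $F\in\mathcal J$ and $X_F=Y_p(Q)\cap\{t_F=0\}$, a compact set. By \eqref{eq:restrict} and goodness, $X_F$ is a closed ball of dimension $d-|F|-\ell(w)$ with $S_F$ as the open ball; in particular $\overline{S_F}=X_F$. By Corollary~\ref{cor:strata}, $X_F\setminus S_F$ is the union of the $S_H$ with $H\in\mathcal I$ and $H\supsetneq F$. These $H$ lie in $\mathcal J$, and $\dim S_H<\dim S_F$. So $\bigcup_{F\in\mathcal J}S_F=\bigcup_{F\in\mathcal J}X_F$ is compact and satisfies the definition. Finally, $S_H$ is nonempty for $H\in\mathcal J$, so $S_H\subseteq X_F$ if and only if $F\subseteq H$.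
\end{proof}

\begin{proposition}\label{prop:top}
Let $p\in U(w)$. Every word $Q$ with $\delta(Q)=w$ is good.
\end{proposition}

\begin{proof}
Use induction on $m=d-\ell(w)$, and let $X=Y_p(Q)$. If $m=0$, then $\mathcal I=\{\emptyset\}$ by Lemma~\ref{lem:demazure}(c), and $X=S_\emptyset\cong\mathbb R^0$ is a point.

Let $m\ge1$ and $\mathcal J=\mathcal I\setminus\{\emptyset\}$. For $F\in\mathcal J$ the word $Q\setminus F$ has Demazure product $w$ and $d-|F|-\ell(w)<m$, so it is good by induction. By Corollary~\ref{cor:corners}, $X$ is a compact $m$-manifold with interior $S_\emptyset\cong\mathbb R^m$ and boundary $\bigcup_{F\in\mathcal J}S_F$. By Lemmas~\ref{lem:assemble} and~\ref{lem:order}, $\partial X\cong\|\mathcal J\|$. By Lemma~\ref{lem:demazure}(d), $\mathcal J$ is the set of nonempty faces of $\Delta(Q,w)$, so $\|\mathcal J\|$ is the barycentric subdivision of $\Delta(Q,w)$, a sphere of dimension $d-\ell(w)-1=m-1$ by (KM1). Lemma~\ref{lem:ball} shows that $X$ is a closed $m$-ball with $S_\emptyset$ corresponding to the open ball.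
\end{proof}

In Example~\ref{ex:pentagon} the induction runs as follows. The five corners are points; each side is a compact $1$-manifold with interior $\mathbb R$ and two boundary points, hence an arc; the five arcs close up to a circle because $\Delta(Q,w_0)$ is a circle; and the circle bounds a disk.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The criterion for $S_F\ne\emptyset$ and the dimension of $S_F$ are in Corollary~\ref{cor:strata}. For $F\in\mathcal I$ the word $Q\setminus F$ has Demazure product $w$, so it is good by Proposition~\ref{prop:top}. Lemma~\ref{lem:assemble} with $\mathcal J=\mathcal I$ shows that $Y_p$ is a finite regular CW complex with open cells $S_F$ whose face poset $P$ is $\mathcal I$ ordered by reverse inclusion. Lemma~\ref{lem:order} gives a homeomorphism $Y_p\to\|P\|$ carrying $S_F$ onto $\|P_{\le F}\|\setminus\|P_{<F}\|$. By Lemma~\ref{lem:blocks}, $\|P\|=\mathcal D(Q,w)$ and this set is $D^\circ(F)$.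
\end{proof}

\begin{remark}
The hypothesis $w\le\delta(Q)$ only ensures that the fiber is nonempty. From the theory of subword complexes the proof uses the sphere case of (KM1), once, and (KM2) only to know that $\mathcal I$ is the set of interior faces. It does not use that the dual blocks are balls; since $\overline{S_F}$ is carried onto $D(F)$, this follows from the theorem.
\end{remark}

\section{Families of fibers, contractibility and dimension}\label{sec:further}

We prove the four parts of Theorem~\ref{thm:further}.

\subsection{Local form}
The neighborhood in Proposition~\ref{prop:local} contains the set of $(t_K,u)\in\mathbb R^K\times M_F$ whose coordinates differ from those of $(t^0_K,0)$ by less than some $\varepsilon>0$. Translate $t^0_K$ to $0$ and apply $\lambda\mapsto\lambda/(\varepsilon-|\lambda|)$ to each coordinate. This homeomorphism $(-\varepsilon,\varepsilon)\to\mathbb R$ preserves signs, so the set is carried onto $\mathbb R^K\times M_F$ and $Z(u)$ is unchanged. This gives the first statement of (1).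

Let $w=\delta(Q)$. By Corollary~\ref{cor:corners} and Proposition~\ref{prop:top}, $Y_p$ is a compact manifold with corners and a ball, and its points of depth $q$ are those of the strata $S_F$ with $|F|=q$. Near a point of such an $S_F$ we have $Z(t)\subseteq F$, so depth $q$ forces $Z(t)=F$. Thus $S_F$ is open in the set of points of depth $q$, and it is connected, being a Euclidean space. A partition of a space into connected open sets is its partition into components. This proves (1).

\subsection{Stratified triviality}
By Theorem~\ref{thm:main} all fibers over $U(w)$ are homeomorphic, but the homeomorphisms were built one fiber at a time. To vary them continuously we proceed as for a proper submersion: we lift vector fields from $U(w)$ and flow along the lifts. Since $E$ is not a manifold in general, we construct the lifts on an open neighborhood of $E$ in $\mathbb R^d$ and make them tangent to all coordinate hyperplanes, so that the flow cannot leave a stratum.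

\begin{lemma}\label{lem:lift}
Let $\eta$ be a complete smooth vector field on $U(w)$. There is a continuous flow $\Phi:\mathbb R\times E\to E$ that preserves every $E_F$ and is carried by $f$ to the flow of $\eta$.
\end{lemma}

\begin{proof}
\emph{Step 1: the lift.} Let $t^0\in E$ and take $O,g,J$ from Lemma~\ref{lem:adapted}, with $F=Z(t^0)$. By (iii) there are unique smooth functions $b_j$ on $O$ with $\sum_{j\in J}b_j\,\partial_jg=\eta\circ g$. Put $\xi_O=\sum_{j\in J}b_j\,\partial_j$. Let $t\in O\cap E$ and $j\in J$. Then $t_j>0$, so a small change of $t_j$ keeps the point nonnegative and leaves $Z(t)$ unchanged. By \eqref{eq:E} the point stays in $O\cap E$, where $g=f$. Hence $\partial_jg(t)=\partial_jf(t)$, and $df(\xi_O)(t)=\eta(f(t))$. Moreover, if $t\in O$ and $t_j=0$, then $j\in F$ by (i), so $j\notin J$ and the $j$th component of $\xi_O$ vanishes.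

Let $\Omega\supseteq E$ be the union of the sets $O$, and let $\xi=\sum_O\psi_O\,\xi_O$ for a smooth partition of unity $(\psi_O)$ on $\Omega$ subordinate to this cover. Both properties survive convex combinations: $df(\xi)=\eta\circ f$ on $E$, and $\xi_j(t)=0$ whenever $t\in\Omega$ and $t_j=0$.

\emph{Step 2: integral curves stay in strata.} Let $\gamma$ be a maximal integral curve of $\xi$ in $\Omega$ with $\gamma(0)\in E_F$. The field $\xi$ is tangent to $L_j=\Omega\cap\{t_j=0\}$. If $\gamma(\theta_0)\in L_j$, the integral curve of $\xi|_{L_j}$ through this point is also one of $\xi$, so by uniqueness $\gamma(\theta)\in L_j$ for $\theta$ near $\theta_0$. The set of times at which $\gamma$ lies in $L_j$ is thus open and closed, hence empty or everything. So the coordinates in $F$ stay zero and the others never vanish, hence stay positive. By \eqref{eq:E}, $\gamma$ stays in $E_F$, and therefore $f\circ\gamma$ is an integral curve of $\eta$.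

\emph{Step 3: completeness.} Recall that a maximal integral curve that is defined only up to a finite time $\theta_1$ leaves every compact subset of $\Omega$. Suppose this happens for $\gamma$. As $\eta$ is complete, its integral curve through $f(\gamma(0))$ is defined on $[0,\theta_1]$, with compact image $C\subseteq U(w)$. Then $\gamma([0,\theta_1))$ lies in $f^{-1}(C)\cap\mathbb R^d_{\ge0}$, which is contained in $E\subseteq\Omega$ and is compact by Lemma~\ref{lem:proper}. This is a contradiction, and the same argument applied to $-\xi$ and $-\eta$ treats negative times. So the domain of the flow of $\xi$ contains $\mathbb R\times E$, and $\Phi$ is the restriction.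
\end{proof}

Let $\ell=\ell(w)$. Composing $f_{\mathbf j}^{-1}$ from Lemma~\ref{lem:cell} with the logarithm in each coordinate gives a diffeomorphism $\psi:U(w)\to\mathbb R^\ell$. The coordinate fields $\eta_k=\partial/\partial\psi_k$ are complete, and their flows are translations in the coordinates $\psi$. Let $\Phi_k^\theta$ be the lifted flows on $E$ and let $p_0=\psi^{-1}(0)$. The map
\[
\mathbb R^\ell\times Y_{p_0}\to E,\qquad(\theta,y)\mapsto\Phi_1^{\theta_1}\cdots\Phi_\ell^{\theta_\ell}(y),
\]
is continuous, preserves the set of zero coordinates, and sends $(\theta,y)$ to a point over $\psi^{-1}(\theta)$. The lifted flows need not commute, but this does not matter: the map $t\mapsto\bigl(\theta,\Phi_\ell^{-\theta_\ell}\cdots\Phi_1^{-\theta_1}(t)\bigr)$ with $\theta=\psi(f(t))$ is a continuous two-sided inverse. So $E\cong U(w)\times Y_{p_0}$ over $U(w)$, with $E_F$ corresponding to $U(w)\times S_F$. Theorem~\ref{thm:main} for $p_0$ gives (2).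

\subsection{Contractibility}
By Corollary~\ref{cor:strata} every point of the image lies in a cell $U(w)$ with $w\le\delta(Q)$. If $w=\delta(Q)$, the fiber is a closed ball. Let $w<\delta(Q)$, so that $\emptyset\notin\mathcal I$ and $\Delta=\Delta(Q,w)$ is a ball by (KM1). By Theorem~\ref{thm:main} and Lemma~\ref{lem:blocks} the fiber is homeomorphic to $\|\mathcal I\|$, which lies in the barycentric subdivision $\|\Delta\setminus\{\emptyset\}\|$. A point $x$ of the subdivision is a family of weights $x_H\ge0$, indexed by nonempty faces, supported on a chain, with sum $1$. Let $\lambda(x)=\sum_{H\in\mathcal I}x_H$. By (KM2) the nonempty faces of $\partial\Delta$ are the nonempty faces outside $\mathcal I$. Hence the boundary sphere of the ball is $\{\lambda=0\}$, the open ball is $\{\lambda>0\}$, and $\|\mathcal I\|=\{\lambda=1\}$. For $\lambda(x)>0$ and $0\le\theta\le1$ put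
\[
x^\theta_H=(1-\theta)x_H+\theta\,x_H/\lambda(x)\quad(H\in\mathcal I),\qquad x^\theta_H=(1-\theta)x_H\quad(H\notin\mathcal I).
\]
These weights have sum $(1-\theta)+\theta=1$, their support lies in that of $x$, and $\lambda(x^\theta)=(1-\theta)\lambda(x)+\theta>0$. We have $x^0=x$, $\lambda(x^1)=1$, and $x^\theta=x$ if $\lambda(x)=1$. So the open ball deformation retracts onto $\|\mathcal I\|$, which is therefore contractible. This proves (3).

\subsection{Dimension and point fibers}
The dimension of the fiber is the largest dimension of a cell, which is $d-\ell(w)-\min_{F\in\mathcal I}|F|$ by Theorem~\ref{thm:main}. The minimum is $0$ if and only if $\emptyset\in\mathcal I$, that is, $w=\delta(Q)$.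

The $0$-cells are the $S_F$ with $\delta(Q\setminus F)=w$ and $d-|F|=\ell(w)$. By Lemma~\ref{lem:demazure}(a), these conditions hold exactly when $Q\setminus F$ is a reduced word for $w$. It remains to see that a finite regular CW complex with exactly one vertex is a point. We claim that every closed cell of dimension $n\ge1$ contains at least two vertices. For $n=1$ its boundary $S^0$ consists of two points and is a union of $0$-cells. For $n\ge2$ its boundary $S^{n-1}$ is an infinite set and a finite union of cells, so it contains a cell of some dimension $k$ with $1\le k\le n-1$, together with its closure, and induction applies. Thus a complex with one vertex has no other cell, and the fiber is a point if and only if it has exactly one vertex. The last sentence of (4) is Example~\ref{ex:tail}. This completes the proof of Theorem~\ref{thm:further}.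

\begin{thebibliography}{9}
\bibitem{source}
\emph{Fibers of maps to totally nonnegative spaces},
\texttt{https://pages.uoregon.edu/plhersh/MIT-Dec5-2025.pdf}.
\end{thebibliography}
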